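# Complete caps in $\mathrm{PG}(n,2)$ built from half-dimensional subspaces

## A set assembled from subspaces over a small cap

Take a vector space $\mathbb F_2^s$, which will stay small and fixed, and a vector space $P=\mathbb F_2^{2m}$, which will grow. In $\mathbb F_2^s$ choose a set $H$ of nonzero vectors and colour its elements with colours $1,\dots,k$; write $\chi(h)$ for the colour of $h$. In $P$ choose one subspace $L_i$ of dimension $m$ for each colour, any two meeting only in $0$, and one further set $Z\subset P$. Now form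
$$S=(\{0\}\times Z)\ \cup\ \bigcup_{h\in H}\{h\}\times L_{\chi(h)}\ \subset\ \mathbb F_2^s\times P. \tag{1}$$
Over each $h\in H$ hangs a copy of a half-dimensional subspace, and over $0$ hangs the set $Z$. The size is $|S|=|H|\,2^m+|Z|$.

Here is the smallest interesting instance. Let $s=2$, $m=1$, $H=\{h_1,h_2\}=\{10,01\}$ with two colours, let $a,b$ be a basis of $P=\mathbb F_2^2$, and put $L_1=\{0,a\}$, $L_2=\{0,b\}$, $Z=\{a+b\}$. Then
$$S=\{(h_1,0),\ (h_1,a),\ (h_2,0),\ (h_2,b),\ (0,a+b)\}\subset\mathbb F_2^4 .$$
The first four vectors form a basis: their span contains $(0,a)$, $(0,b)$ and then everything. The fifth is the sum of the first four, since $h_1+h_1+h_2+h_2=0$. So in suitable coordinates $S$ consists of the four unit vectors and the all-one vector. The ten sums of two distinct elements of $S$ are, in these coordinates, the six vectors of weight $2$ and the four vectors of weight $3$. Hence no sum of two elements lies in $S$, and every nonzero vector outside $S$ is such a sum.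

That last property is what (1) is for. It produces sets that contain no sum of two of their own elements, whose pairwise sums cover everything else, and which are small. In geometric language these are small complete caps, and (1) will show that a conjectured formula for the smallest size of a complete cap is false.

## Complete caps over $\mathbb F_2$ and the conjectured minimum

Let $\mathrm{PG}(n,q)$ be the projective space of dimension $n$ over $\mathbb F_q$.

**Definition.** A *$k$-cap* in $\mathrm{PG}(n,q)$ is a set of $k$ points, no three of which are collinear. It is *complete* if it is not contained in a $(k+1)$-cap. The smallest size of a complete cap in $\mathrm{PG}(n,q)$ is denoted $t_2(n,q)$.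

We work with $q=2$. The points of $\mathrm{PG}(n,2)$ are the nonzero vectors of $\mathbb F_2^{n+1}$, and the lines are the triples $\{u,v,u+v\}$. Write $X+Y=\{x+y:x\in X,\ y\in Y\}$.

**Definition.** A set $X$ of vectors is *sum-free* if $X\cap(X+X)=\emptyset$.

Let $S$ be a set of nonzero vectors. If $x=y+z$ with $x,y,z\in S$, then $y\ne z$ because $x\neq0$, and $x\ne y$, $x\neq z$ because $z,y\ne0$; so $x,y,z$ are three points of a line. Conversely, three points of a line inside $S$ give such an equation. Therefore:

* $S$ is a cap if and only if $S$ is sum-free;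
* a cap $S$ is complete if and only if every nonzero vector outside $S$ lies in $S+S$. Indeed $p\notin S$ can be added to $S$ exactly when $p$ is on no line through two points of $S$, and a nonzero element of $S+S$ is automatically a sum of two distinct elements.

**Two examples.** Let $\varphi$ be a nonzero linear functional on $\mathbb F_2^{n+1}$, $n\ge1$, and $S=\{\varphi=1\}$. Two elements of $S$ sum to a vector with $\varphi=0$, so $S$ is a cap. If $p\neq 0$ and $\varphi(p)=0$, take any $x\in S$; then $p=x+(x+p)$ with both terms in $S$. So $S$ is a complete cap, with $2^n$ points. The five-point set above is a complete cap in $\mathrm{PG}(3,2)$.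

**A counting bound.** A complete $\kappa$-cap must reach all $2^{n+1}-1$ points by its own $\kappa$ points and its $\binom\kappa2$ pair sums, so
$$\kappa+\binom{\kappa}{2}\ \ge\ 2^{n+1}-1. \tag{2}$$

By hand this settles the first cases. In $\mathrm{PG}(1,2)$ we need $\kappa(\kappa+1)/2\ge3$, so $\kappa\ge2$, and two points of the line do it: $t_2(1,2)=2$. In $\mathrm{PG}(2,2)$, $\kappa=3$ reaches only $6<7$ points, and $\{\varphi=1\}$ has $4$: $t_2(2,2)=4$. In $\mathrm{PG}(3,2)$, $\kappa=4$ reaches only $10<15$, and the five-point set reaches $5+10=15$: $t_2(3,2)=5$, with nothing wasted.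

For larger $n$, (2) asks for about $\sqrt2\cdot 2^{(n+1)/2}$ points, whereas $\{\varphi=1\}$ has $2^n$. Good constructions have size of order $2^{(n+1)/2}$, and the question is about the constant in front. Define
$$f(6)=21,\quad f(7)=28,\quad f(2m)=23\cdot2^{m-3}-3\ (m\ge4),\quad f(2m-1)=15\cdot2^{m-3}-3\ (m\ge5).$$
It is known that for every $n\ge6$ there is a complete $f(n)$-cap in $\mathrm{PG}(n,2)$, so $t_2(n,2)\le f(n)$, and that $t_2(6,2)=21=f(6)$. The paper "On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in planes $\mathrm{PG}(2,q)$" proposes that this is always sharp.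

**Conjecture 4 (of that paper).** For $n\ge6$, $t_2(n,2)=f(n)$.

**Main Theorem.** For every $m\ge7$,
$$t_2(2m+3,2)\le 7\cdot2^m+40,\qquad t_2(2m+4,2)\le 11\cdot2^m+48 .$$

Before proving this, let us see that it disproves the conjecture. Since $2m+3=2(m+2)-1$ and $2m+4=2(m+2)$,
$$f(2m+3)=15\cdot2^{m-1}-3,\qquad f(2m+4)=23\cdot2^{m-1}-3 .$$
As $7\cdot2^m=14\cdot2^{m-1}$ and $11\cdot 2^m=22\cdot2^{m-1}$, for $m\ge7$ we get
$$f(2m+3)-t_2(2m+3,2)\ge2^{m-1}-43\ge21,\qquad f(2m+4)-t_2(2m+4,2)\ge2^{m-1}-51\ge13 .\tag{3}$$
The numbers $2m+3$ and $2m+4$ with $m\ge7$ run through all $n\ge17$. So $t_2(n,2)<f(n)$ for every $n\ge17$: Conjecture 4 is false, and the gap tends to infinity. For example $t_2(17,2)\le936<957=f(17)$ and $t_2(18,2)\le1456<1469=f(18)$. The cases $7\le n\le16$ are not decided by this argument.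

## When the assembled set is a complete cap

We now find conditions on $H$, $\chi$, $L_i$, $Z$ that make (1) a complete cap. Go through the vectors $(c,p)$ one value of $c$ at a time.

If $c\notin H\cup\{0\}$, we want $c=h+h'$, and then $L_{\chi(h)}+L_{\chi(h')}$ should be all of $P$. Two $m$-dimensional subspaces with trivial intersection add up to $P$, but a subspace added to itself does not grow. So the two colours must differ. If $c=h\in H$, then $(c,p)$ must come from one element over $h$ and one over $0$, or from two elements over other points of $H$. The latter is impossible because $H$ is sum-free. So $Z+L_{\chi(h)}$ must contain every $p\notin L_{\chi(h)}$. Over $c=0$, each $L_i=L_i+L_i$ is free of charge, and the rest has to come from $Z\cup(Z+Z)$.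

**Theorem 1 (lifting).** Let $H\subset\mathbb F_2^s\setminus\{0\}$ be nonempty and sum-free, and let $\chi:H\to\{1,\dots,k\}$ be a surjective colouring such that

* (C) every $c\in\mathbb F_2^s\setminus(H\cup\{0\})$ equals $h+h'$ with $h,h'\in H$ and $\chi(h)\ne\chi(h')$.

Let $P=\mathbb F_2^{2m}$, let $L_1,\dots,L_k$ be $m$-dimensional subspaces of $P$ meeting pairwise in $0$, and let $Z\subset P$ satisfy

* (Z1) $Z+L_i=P\setminus L_i$ for every $i$;
* (Z2) $Z$ is sum-free, and $P\setminus(Z\cup L_1\cup\dots\cup L_k)\subset Z+Z$.

Then $S$ in (1) is a complete cap in $\mathrm{PG}(s+2m-1,2)$ with $|H|2^m+|Z|$ points.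

In the opening example, (C) holds because the only vector to check is $11=10+01$, with two colours. With a single colour (C) would fail. (Z1) reads $\{a+b\}+\{0,a\}=\{a+b,b\}=P\setminus L_1$, and similarly for $L_2$. (Z2) holds because $Z+Z=\{0\}$ and $Z\cup L_1\cup L_2=P$.

*Proof.* **Step 1: $S$ consists of nonzero vectors.** We claim that $Z\cap L_i=\emptyset$ for every $i$. If $z\in Z\cap L_i$, then $L_i=z+L_i\subset Z+L_i$, contradicting (Z1). As $k\ge1$ and $0\in L_1$, in particular $0\notin Z$. Since also $0\notin H$, we get $(0,0)\notin S$.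

**Step 2: $S$ is a cap.** Suppose three elements of $S$ sum to $0$. Their first components lie in $H\cup\{0\}$ and sum to $0$. If all three were in $H$, one would be the sum of the other two, against sum-freeness. If exactly one of them were in $H$, it would be $0$, which is impossible. So the first components are $0,0,0$ or $0,h,h$. In the first case three elements of $Z$ sum to $0$, contradicting (Z2). In the second case $(0,z)+(h,x)+(h,y)=0$ with $z\in Z$ and $x,y\in L_{\chi(h)}$, so $z=x+y\in L_{\chi(h)}$, contradicting Step 1. So $S$ is sum-free.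

**Step 3: $S$ is complete.** Let $(c,p)\neq(0,0)$ be outside $S$.

* If $c\notin H\cup\{0\}$, write $c=h+h'$ as in (C). The subspaces $L_{\chi(h)}$ and $L_{\chi(h')}$ are distinct members of the family, of dimension $m$ and meeting in $0$, so their sum has dimension $2m$ and is $P$. Hence $(c,p)\in S+S$.
* If $c=h\in H$, then $p\notin L_{\chi(h)}$ because $(h,p)\notin S$. By (Z1), $p=z+\ell$ with $z\in Z$, $\ell\in L_{\chi(h)}$, and $(h,p)=(0,z)+(h,\ell)$.
* If $c=0$ and $0\ne p\in L_i$, choose $h$ with $\chi(h)=i$, which exists by surjectivity. Then $(0,p)=(h,p)+(h,0)$.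
* If $c=0$ and $p\notin\bigcup L_i$, then $p\notin Z$ because $(0,p)\notin S$, so $p\in Z+Z$ by (Z2).

The size is clear, as the pieces of (1) lie over different first components. $\square$

**What we must aim for.** Put $q=2^m$. By (Z2), every nonzero vector of $P$ is in some $L_i$, in $Z$, or is one of at most $\binom{|Z|}2$ sums. So $|Z|+\binom{|Z|}{2}\ge q^2-1-k(q-1)$, and for fixed $k$ the set $Z$ needs at least about $\sqrt2\,q$ elements. We shall reach $|Z|=2q+O(1)$. The caps then have $(|H|+2)\,2^m+O(1)$ points.

Which $H$ makes this better than $f$? Compare leading terms.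

* $s=1$, one point: $3\cdot2^m$ in $\mathrm{PG}(2m,2)$, against $f(2m)\approx2.875\cdot2^m$. Not enough.
* $s=2$, two points: $4\cdot2^m$ in $\mathrm{PG}(2m+1,2)$, against $f(2m+1)\approx3.75\cdot2^m$. Not enough.
* $s=3$, four points: $6\cdot 2^m$ in $\mathrm{PG}(2m+2,2)$, against $f(2m+2)\approx5.75\cdot2^m$. Not enough.
* $s=4$, five points: $7\cdot2^m$ in $\mathrm{PG}(2m+3,2)$, against $f(2m+3)\approx7.5\cdot2^m$. Enough.
* $s=5$, nine points: $11\cdot2^m$ in $\mathrm{PG}(2m+4,2)$, against $f(2m+4)\approx11.5\cdot2^m$. Enough.

So two things are left: a set $Z$ of size $2q+O(1)$, and suitable $H$ for $s=4$ and $s=5$.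

## Half of the space, and why it is too much

The sum-free set that comes to mind first is $\{\varphi=1\}$ for a linear functional $\varphi$. Condition (Z1) forces $Z$ to miss every $L_i$, so we delete them. This does work.

**Lemma 1.** Let $Q=\mathbb F_2^{2d}$, $e=2^d$, and let $A_1,\dots,A_r$ $(r\ge1)$ be $d$-dimensional subspaces of $Q$ meeting pairwise in $0$, with $e>2r$. Let $\varphi:Q\to\mathbb F_2$ be linear and not identically zero on any $A_j$. Put
$$N=\{p\in Q:\varphi(p)=1\}\setminus(A_1\cup\dots\cup A_r).$$
Then:

* (i) $|N|=\frac{e^2-re}{2}$;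
* (ii) for each $j$, $N$ misses $A_j$ and meets every coset $A_j+w\ne A_j$;
* (iii) $N+N=\{p\in Q:\varphi(p)=0\}$; in particular $N$ is sum-free.

*Proof.* **Size.** There are $e^2/2$ points with $\varphi=1$. Each $A_j$ contains exactly $e/2$ of them, because $\varphi|_{A_j}$ is a nonzero functional. The $A_j$ meet pairwise only in $0$, where $\varphi=0$. So exactly $re/2$ points are removed.

**Cosets.** Fix $j$ and a coset $A_j+w\neq A_j$. Since $\varphi|_{A_j}\neq0$, exactly $e/2$ points of $A_j+w$ have $\varphi=1$. The coset is disjoint from $A_j$. For $i\ne j$ the subspace $A_i$ is a complement of $A_j$, so it meets every coset of $A_j$ in exactly one point. So at most $r-1$ points of the coset lie in $A_1\cup\dots\cup A_r$. As $e/2>r-1$, a point of $N$ remains. That $N\cap A_j=\emptyset$ is the definition.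

**Sums.** The inclusion $N+N\subset\{\varphi=0\}$ is clear. By (ii), $N\neq\emptyset$, so $0\in N+N$. Let $p\ne0$ with $\varphi(p)=0$. Among the $e^2/2$ points $x$ with $\varphi(x)=1$, at most $re/2$ lie in $\bigcup A_j$. For each such $x$ also $\varphi(x+p)=1$, so at most $re/2$ of them have $x+p\in\bigcup A_j$. Since $\frac{e^2}{2}-re=e\left(\frac e2-r\right)>0$, some $x$ has $x\in N$ and $x+p\in N$, and $p=x+(x+p)$. Finally $\varphi=1$ on $N$ and $\varphi=0$ on $N+N$, so $N$ is sum-free. $\square$

Statement (ii) says $N+A_j=Q\setminus A_j$, which is (Z1). Statement (iii) gives (Z2), since a point with $\varphi=1$ is in $N$ or in some $A_j$. So $N$ could serve as $Z$, with $d=m$ and $r=k$. The trouble is the size: about $q^2/2$, when the budget is a constant times $q$. Lemma 1 will be useful only if it is applied in a space whose size does not depend on $m$.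

## Two long strips, and what must be cut out of them

For size about $2q$, write $P=V\times V$ with $|V|=q$ and let $L_i=\{(x,M_ix):x\in V\}$ be the graphs of linear maps $M_i$. The sum of a horizontal and a vertical strip is everything: with $T=V\times\{a\}$ and $T'=\{b\}\times V$ we have $T+T'=P$. Put
$$\psi_i(x,y)=y+M_ix,$$
a surjection $P\to V$ with kernel $L_i$. Then (Z1) says precisely that $\psi_i(Z)=V\setminus\{0\}$.

The full strips fail twice. First, $\psi_i(T)=a+M_iV=V$ contains $0$ when $M_i$ is invertible. Second, $T\subset T+T'$, so $T\cup T'$ is not sum-free. So some set $F\subset V$ has to be removed: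
$$T=(V\setminus F)\times\{a\},\qquad T'=\{b\}\times(V\setminus F).$$
Now $0\notin\psi_i(T)$ means $M_i^{-1}a\in F$, and $0\notin\psi_i(T')$ means $M_ib\in F$. Moreover
$$T+T'=\bigl(V\setminus(F+b)\bigr)\times\bigl(V\setminus(F+a)\bigr),$$
and for $q>2|F|$ this misses $T$ only if $0\in F$. Indeed, if $0\notin F$, choose $x\notin F$ with $x+b\notin F$; then $(x,a)=(x+b,a)+(b,0)+(0,0)$, or written as a sum of strip elements, $(x,a)=(x+b,a)+(b,0)$ with $(x+b,a)\in T$ and $(b,0)\in T'$.

The cost of removing $F$ is that whole rows $V\times\{y\}$ with $y\in F+a$, and whole columns, are no longer covered by $T+T'$. They contain about $|F|\,q$ points each. Extra points can repair them: adding $(n_1,n_2)$ to $Z$ contributes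
$$T+(n_1,n_2)=\bigl(V\setminus(F+n_1)\bigr)\times\{a+n_2\},$$
a whole row except for the hole $F+n_1$. But for a general set $F$ the hole moves with $n_1$, while the columns missed by $T+T'$ sit over $F+b$. Points of a hole that lie outside those columns call for new extra points, which have holes of their own. This is where the naive repair gets stuck.

The way past this point is to remove a subspace: take $F=E$ with $a,b\in E$, and use only extra points from $E\times E$. Then $F+n_1=F+b=F+a=E$ always, and all holes coincide. If in addition $M_iE=E$, the conditions $M_i^{-1}a\in E$ and $M_ib\in E$ come for free. The space $P$ splits into the four blocks $(V\setminus E)^2$, $(V\setminus E)\times E$, $E\times(V\setminus E)$, $E\times E$, and the strips deal with the first block. What the extra set $N\subset E\times E$ has to do is listed by Lemma 1 in $Q=E\times E$, for $k+2$ subspaces: the traces $L_i\cap(E\times E)$ and also the two axes $E\times0$ and $0\times E$. And $|E|$ can be fixed once and for all while $m$ grows.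

One detail decides how general $m$ can be. We want invertible $M_i$ with $M_i+M_j$ invertible and $M_iE=E$. If $d\mid m$, one may take $V=\mathbb F_{2^m}$, its subfield $E=\mathbb F_{2^d}$, and multiplications by distinct nonzero elements of $E$. To allow all large $m$, we use instead a direct sum of two fields, $V=\mathbb F_{2^d}\oplus\mathbb F_{2^{m-d}}$, and multiply in each summand separately.

We shall also use the absolute trace $\mathrm{Tr}:\mathbb F_{2^d}\to\mathbb F_2$, $\mathrm{Tr}(x)=x+x^2+x^4+\dots+x^{2^{d-1}}$. It is $\mathbb F_2$-linear and not identically zero; hence for $a\ne0$ the functional $x\mapsto\mathrm{Tr}(ax)$ is not identically zero either, as $ax$ runs through the whole field. For instance on $\mathbb F_4=\{0,1,\omega,\omega^2\}$ we have $\mathrm{Tr}(1)=1+1=0$ and $\mathrm{Tr}(\omega)=\omega+\omega^2=1$.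

## A set $Z$ of size $2q+O(1)$

**Theorem 2.** Let $k\ge1$, $e=2^d>2(k+2)$, $m\ge d+2$, $2^{m-d}\ge k+1$, $q=2^m$. Then there are $L_1,\dots,L_k$ and $Z$ in $P=\mathbb F_2^{2m}$ as required in Theorem 1, with
$$|Z|=2q-2e+\frac{e^2}{2}-\frac{(k+2)e}{2}=2q+\frac{e^2-(k+6)e}{2}.$$

*Proof.* **Step 1: the subspaces $L_i$.** We choose maps that keep a small subspace $E$ invariant. Let $E=\mathbb F_{2^d}$, $E'=\mathbb F_{2^{m-d}}$, $V=E\oplus E'$, so $|V|=q$, and $P=V\times V$. Identify $E$ with $E\oplus0\subset V$ and let $1$ be the unit of $E$. Since $e-1\ge k$ and $2^{m-d}-1\ge k$, we can choose distinct $\beta_1,\dots,\beta_k\in E\setminus\{0\}$ and distinct $\beta_1',\dots,\beta_k'\in E'\setminus\{0\}$. Put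
$$M_i(v,v')=(\beta_iv,\beta_i'v'),\qquad L_i=\{(x,M_ix):x\in V\}.$$
Each $M_i$ is invertible. For $i\neq j$, $M_i+M_j$ multiplies the two summands by the nonzero elements $\beta_i+\beta_j$ and $\beta_i'+\beta_j'$, so it is invertible too. Each $L_i$ has dimension $m$. A point of $L_i\cap L_j$ is $(x,M_ix)$ with $(M_i+M_j)x=0$, so $x=0$; hence $L_i\cap L_j=0$. Also $M_iE=E$, and since $M_i$ is a bijection, $M_i(V\setminus E)=V\setminus E$.

**Step 2: the small room $E\times E$.** Here we apply Lemma 1. In $E\times E$ consider
$$D_0=E\times0,\qquad D_\infty=0\times E,\qquad D_i=L_i\cap(E\times E)=\{(x,\beta_ix):x\in E\}\quad(1\le i\le k).$$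
These are $k+2$ subspaces of size $e$. They meet pairwise in $0$: $D_0\cap D_\infty=0$; a point $(x,\beta_ix)$ of $D_0$ has $\beta_ix=0$, so $x=0$; a point of $D_i\cap D_\infty$ has $x=0$; and $D_i\cap D_j\subset L_i\cap L_j=0$. Let $D$ be their union.

Since $e>k+1$, pick $c\in E\setminus\{0,\beta_1,\dots,\beta_k\}$ and let $\varphi(x,y)=\mathrm{Tr}(cx+y)$ on $E\times E$. On $D_0$ it is $\mathrm{Tr}(cx)$, on $D_\infty$ it is $\mathrm{Tr}(y)$, on $D_i$ it is $\mathrm{Tr}((c+\beta_i)x)$. As $c\ne0$ and $c+\beta_i\neq0$, none of these vanishes identically. So Lemma 1 applies with $Q=E\times E$ and $r=k+2$, because $e>2(k+2)$. With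
$$N=\{p\in E\times E:\varphi(p)=1\}\setminus D$$
we obtain $|N|=\frac{e^2}{2}-\frac{(k+2)e}{2}$ and
$$N+N=\{p\in E\times E:\varphi(p)=0\}. \tag{4}$$
Part (ii) of the lemma, read through linear maps, gives the projections of $N$. The map $\pi_1(x,y)=x$ from $E\times E$ onto $E$ has kernel $D_\infty$, the map $\pi_2(x,y)=y$ has kernel $D_0$, and $(x,y)\mapsto y+\beta_ix$ has kernel $D_i$. The fibre over $0$ is the kernel itself, which $N$ misses; all other fibres are cosets different from the kernel, which $N$ meets. Hence
$$\pi_1(N)=\pi_2(N)=E\setminus\{0\},\qquad \{y+\beta_ix:(x,y)\in N\}=E\setminus\{0\}\quad(1\le i\le k). \tag{5}$$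

**Step 3: the set $Z$ and its size.** Put
$$T=(V\setminus E)\times\{1\},\qquad T'=\{1\}\times(V\setminus E),\qquad Z=T\cup T'\cup N .$$
As $1\in E$, the three sets lie in the three different blocks $(V\setminus E)\times E$, $E\times(V\setminus E)$, $E\times E$, so they are disjoint, and
$$|Z|=2(q-e)+\frac{e^2}{2}-\frac{(k+2)e}{2}=2q+\frac{e^2-(k+6)e}{2}.$$

**Step 4: (Z1).** We must show $\psi_i(Z)=V\setminus\{0\}$, where $\psi_i(x,y)=y+M_ix$. This is equivalent to (Z1), because $\psi_i$ is onto with kernel $L_i$. Translation by an element of $E$ preserves $V\setminus E$, so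
$$\psi_i(T)=1+M_i(V\setminus E)=V\setminus E,\qquad \psi_i(T')=(V\setminus E)+\beta_i=V\setminus E,$$
where we used $M_i1=\beta_i$. On $E\times E$ we have $\psi_i(x,y)=y+\beta_ix$, so $\psi_i(N)=E\setminus\{0\}$ by (5). The union is $V\setminus\{0\}$.

**Step 5: all pairwise sums.** We compute $Z+Z$ piece by piece, in preparation for (Z2). Since $m\ge d+2$, we have $q\ge4e>2e$. For given $v\in V$, at most $2e$ elements $x$ have $x\in E$ or $x+v\in E$, so some $x$ has $x,x+v\notin E$, and $v=x+(x+v)$. Hence $(V\setminus E)+(V\setminus E)=V$. Therefore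
$$T+T=V\times0,\qquad T'+T'=0\times V.$$
Next, an element of $T+T'$ is $(x+1,1+y)$ with $x,y$ arbitrary in $V\setminus E$, so
$$T+T'=(V\setminus E)\times(V\setminus E).$$
For a fixed $(x,y)\in N$, the set $T+(x,y)$ is $\bigl((V\setminus E)+x\bigr)\times\{1+y\}=(V\setminus E)\times\{1+y\}$, since $x\in E$. As $y$ runs through $\pi_2(N)=E\setminus\{0\}$, $1+y$ runs through $E\setminus\{1\}$. The same with the coordinates exchanged applies to $T'$. So
$$T+N=(V\setminus E)\times(E\setminus\{1\}),\qquad T'+N=(E\setminus\{1\})\times(V\setminus E),$$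
and $N+N$ is given by (4).

**Step 6: $Z$ is sum-free.** We compare $T$, $T'$, $N$ with the six sets of Step 5. A point of $T$ has first coordinate outside $E$ and second coordinate $1$. Its second coordinate keeps it out of $T+T$ (where it is $0$), out of $T+T'$ (where it is outside $E$), and out of $T+N$ (where it is not $1$). Its first coordinate keeps it out of $T'+T'$, $T'+N$ and $N+N$ (where it is in $E$). Exchanging coordinates, a point of $T'$ is in none of the six sets; for $N+N$ use that its second coordinate is outside $E$. A point of $N$ lies in $E\times E$, has $\varphi=1$, and is not in $D_0\cup D_\infty$. The sets $T+T'$, $T+N$, $T'+N$ are disjoint from $E\times E$. Also $T+T$ and $T'+T'$ meet $E\times E$ exactly in $D_0$ and $D_\infty$, and $N+N$ has $\varphi=0$. So this point is in none of the six.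

**Step 7: covering.** We show $P=Z\cup(Z+Z)\cup\bigcup L_i$, block by block.

* $(V\setminus E)\times(V\setminus E)$ is $T+T'$.
* A point of $(V\setminus E)\times E$ is in $T$ if its second coordinate is $1$, and in $T+N$ otherwise.
* A point of $E\times(V\setminus E)$ is in $T'$ if its first coordinate is $1$, and in $T'+N$ otherwise.
* A point of $E\times E$ with $\varphi=0$ is in $N+N$.
* A point of $E\times E$ with $\varphi=1$ is in $N$ or in $D$; in the latter case it is in $D_0\subset T+T$, or in $D_\infty\subset T'+T'$, or in some $D_i\subset L_i$.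

With Step 6 this is (Z2). $\square$

## Base caps with five and nine points

Let $h_i=e_i$ $(1\le i\le4)$ be the unit vectors of $\mathbb F_2^4$ and $h_5=e_1+e_2+e_3+e_4$.

**Base 1 ($s=4$, $|H|=5$, $k=5$).** Let $H=\{h_1,\dots,h_5\}$ with five distinct colours. The sums $h_i+h_j$ with $i<j$ are the six vectors of weight $2$ (for $j\le4$) and the four of weight $3$ (for $j=5$). These are exactly the vectors outside $H\cup\{0\}$. So $H$ is sum-free and (C) holds.

**Base 2 ($s=5$, $|H|=9$, $k=4$).** Let $\pi=\{0,\ h_1+h_2,\ h_1+h_3,\ h_2+h_3\}$, a subspace of $\mathbb F_2^4$, and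
$$H=\{(0,h_j):1\le j\le5\}\cup\{(1,c):c\in\pi\}\subset\mathbb F_2\times\mathbb F_2^4 .$$
The colours are:

* colour 1: $(0,h_1),(0,h_2),(0,h_3),(1,0)$;
* colour 2: $(0,h_4)$;
* colour 3: $(0,h_5)$;
* colour 4: the three points $(1,c)$ with $c\in\pi\setminus\{0\}$.

**Step 1: $H$ is sum-free.** First, $0\notin H$. The nonzero sums of two elements with equal first component are $(0,h_i+h_j)$ with $i\neq j$, and $(1,c)+(1,c')=(0,c+c')$ with $c+c'\in\pi\setminus\{0\}$. Their second components have weight $2$ or $3$, whereas the elements $(0,h_j)$ of $H$ have weights $1$ and $4$. So they are not in $H$. The mixed sums are $(0,h_j)+(1,c)=(1,h_j+c)$. The elements of $\pi$ have weight $0$ or $2$, so $h_j\notin\pi$, hence $h_j+c\notin\pi$, and the sum is not in $H$.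

**Step 2: (C) for $(0,w)$ with $w\notin\{0,h_1,\dots,h_5\}$.** By Base 1, $w=h_i+h_j$ with $i<j$. If $\{i,j\}\not\subset\{1,2,3\}$, then $(0,h_i)$ and $(0,h_j)$ have different colours, since $(0,h_4)$ and $(0,h_5)$ each have a colour of their own. If $\{i,j\}\subset\{1,2,3\}$, then $w\in\pi\setminus\{0\}$ and $(0,w)=(1,0)+(1,w)$, with colours $1$ and $4$.

**Step 3: (C) for $(1,y)$ with $y\notin\pi$.** We first list the cosets. As $h_1+h_2,h_1+h_3\in\pi$, we have $h_1+\pi=h_2+\pi=h_3+\pi$. The cosets $h_1+\pi$, $h_4+\pi$, $h_5+\pi$ are different from $\pi$, and they are distinct because $h_1+h_4=e_1+e_4$, $h_1+h_5=e_2+e_3+e_4$ and $h_4+h_5=e_1+e_2+e_3$ are not in $\pi$. There are $16/4-1=3$ nonzero cosets, so these are all.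

* If $y\in h_j+\pi$ with $j\in\{4,5\}$, then $(1,y)=(0,h_j)+(1,y+h_j)$. The first term has colour $j-2\in\{2,3\}$, the second has colour $1$ or $4$.
* If $y\in h_1+\pi$, then $y+h_1,y+h_2,y+h_3$ are three distinct elements of $\pi$. Choose $i\le3$ with $y+h_i\ne0$. Then $(1,y)=(0,h_i)+(1,y+h_i)$, with colours $1$ and $4$.

So (C) holds, and every colour is used.

The economical colouring does not affect the leading term $(|H|+2)2^m$; it affects the additive constant, through $k$. With nine distinct colours Theorem 2 would need $e>22$, so at least $e=32$, giving $11\cdot2^m+272$. This is below $23\cdot2^{m-1}-3$ only when $2^{m-1}>275$, that is $m\ge10$, $n\ge24$.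

## Proof of the Main Theorem

Take $d=4$, $e=16$, $m\ge7$. For $k=5$ and for $k=4$ we have $16>2(k+2)$, $m\ge d+2$ and $2^{m-4}\ge8\ge k+1$, so Theorem 2 applies.

* $k=5$: $|Z|=2\cdot2^m+\frac{256-11\cdot16}{2}=2\cdot2^m+40$. Theorem 1 with Base 1 gives a complete cap of size $5\cdot2^m+2\cdot2^m+40=7\cdot2^m+40$ in $\mathrm{PG}(2m+3,2)$.
* $k=4$: $|Z|=2\cdot2^m+\frac{256-10\cdot16}{2}=2\cdot2^m+48$. Theorem 1 with Base 2 gives a complete cap of size $9\cdot2^m+2\cdot2^m+48=11\cdot2^m+48$ in $\mathrm{PG}(2m+4,2)$.

This proves the Main Theorem, and by (3) Conjecture 4 fails for every $n\ge17$. $\blacksquare$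

## Arbitrary base caps and the leading constants

**Theorem 3.** Suppose $\mathrm{PG}(s-1,2)$ has a complete $k$-cap $(k\ge1)$. Let $e=2^d$ be a power of two with $e>2(k+2)$. Then for all $m\ge d+2$ with $2^{m-d}\ge k+1$,
$$t_2(s+2m-1,2)\le(k+2)\,2^m+\frac{e^2-(k+6)e}{2}.$$

*Proof.* Let $H$ be the complete $k$-cap, with $k$ distinct colours. It is nonempty, sum-free and without $0$. Condition (C) says that every nonzero vector outside $H$ is a sum of two distinct elements of $H$, which is exactly completeness. Theorem 2 supplies $L_1,\dots,L_k$ and $Z$, and Theorem 1 gives a complete cap of size $k2^m+|Z|$. $\square$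

Taking for $e$ the least power of two above $2(k+2)$, the bound is $(k+2)2^m+O_k(1)$ as $m\to\infty$, with an explicit constant.

**Corollary.** As $n\to\infty$ in the given parity,
$$\sqrt2-o(1)\le\frac{t_2(n,2)}{2^{(n+1)/2}}\le\frac74+o(1)\ (n\text{ odd}),\qquad \sqrt2-o(1)\le\frac{t_2(n,2)}{2^{(n+1)/2}}\le\frac{11}{4\sqrt2}+o(1)\ (n\text{ even}).$$
The conjectured values $f(n)$ correspond to the constants $\frac{15}{8}$ and $\frac{23}{8\sqrt2}$. Hence $\limsup t_2(n,2)/f(n)\le\frac{14}{15}$ over odd $n$ and $\le\frac{22}{23}$ over even $n$.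

*Proof.* **Lower bounds.** Let $\kappa=t_2(n,2)$. Then (2) says $\kappa(\kappa+1)\ge2^{n+2}-2$, so $\left(\kappa+\frac12\right)^2\ge2^{n+2}-2$ and $\kappa\ge\sqrt{2^{n+2}-2}-\frac12$. Dividing by $2^{(n+1)/2}$ gives $\sqrt2-o(1)$.

**Upper bounds.** If $n=2m+3$, then $2^{(n+1)/2}=4\cdot2^m$, and $(7\cdot2^m+40)/(4\cdot2^m)\to\frac74$. If $n=2m+4$, then $2^{(n+1)/2}=4\sqrt2\cdot2^m$, and $(11\cdot2^m+48)/(4\sqrt2\cdot2^m)\to\frac{11}{4\sqrt2}$.

**Comparison with $f$.** In the same way $f(2m+3)=15\cdot2^{m-1}-3$ divided by $4\cdot 2^m$ tends to $\frac{15}{8}$, and $f(2m+4)=23\cdot2^{m-1}-3$ divided by $4\sqrt2\cdot2^m$ tends to $\frac{23}{8\sqrt2}$. The quotients of the constants are $\frac{7/4}{15/8}=\frac{14}{15}$ and $\frac{11/4}{23/8}=\frac{22}{23}$. $\square$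

So the leading constants of $f$ are wrong for both parities of $n$. The additive constants $40$ and $48$ and the threshold $n\ge17$ are not claimed to be optimal. The cases $7\le n\le16$ are not decided here, and the exact asymptotic constants, between $\sqrt2$ and the bounds above, remain undetermined by this argument.
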